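\title{Kripke Completeness Does Not Transfer to Fusions of Predicate Modal Logics}

\begin{abstract}
The fusion of two modal logics is the least bimodal logic that contains both. For propositional logics, Kripke completeness passes from two logics to their fusion. We show that for predicate modal logics with expanding domains neither Kripke completeness nor strong Kripke completeness transfers: there are two strongly complete logics, one of them the logic of all frames, whose fusion is not Kripke complete. The obstruction is that the frames of a logic can bound the size of a domain while its formulas cannot report that size. We give a criterion that produces many such pairs and an incomplete fusion of a logic with itself. In the language with equality, the fusion of the logics of two first-order definable classes of frames is strongly complete. Beyond such classes transfer fails again: there is a recursively enumerable, strongly complete logic containing the Barcan formula whose fusion with itself is incomplete, with or without equality.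
\end{abstract}

\section{Introduction}

A logic with two modalities that do not interact is naturally assembled from two logics with one modality each; the result is called their fusion. If each component is determined by its Kripke frames, is the fusion determined by its frames as well? For propositional modal logics it is: the fusion of two Kripke complete propositional modal logics is Kripke complete. We show that for predicate modal logics it need not be, we locate the obstruction, and we give conditions under which it disappears. The metatheory is ZFC.

\subsection{Logics, frames and completeness}

All logics share one signature, with countably many predicate letters of each arity $k\ge 0$ and countably many individual variables. There are no individual constants and no function symbols, and, until we say otherwise, there is no equality. \emph{Monomodal} formulas are built from atoms $P(\bar y)$ by the Boolean connectives, $\forall$ and one operator $\Box$; \emph{bimodal} formulas use two operators $\Box_1,\Box_2$. As usual $\exists=\neg\forall\neg$ and $\Diamond=\neg\Box\neg$, and $\Box^n$ is the $n$-fold iteration of $\Box$.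

A \emph{substitution} $\sigma$ assigns to each $k$-ary letter $P$ a list $\bar x$ of $k$ distinct variables and a formula $B_P$. The free variables of $B_P$ outside $\bar x$ are its \emph{parameters}. The formula $\sigma A$ is obtained from $A$ by replacing each atom $P(\bar y)$ by $B_P$ with $\bar y$ put for $\bar x$; bound variables are renamed so that neither $\bar y$ nor a parameter is captured.

A (monomodal) \emph{predicate modal logic} is a set $L$ of monomodal formulas that contains all substitution instances, in the modal language, of theorems of classical first-order logic and all instances of $\Box(A\to B)\to(\Box A\to\Box B)$, and that is closed under modus ponens, generalization ($A/\forall xA$), necessitation ($A/\Box A$) and substitution. Bimodal logics are defined in the same way, with the axiom and necessitation for each of $\Box_1$ and $\Box_2$. Given monomodal logics $L_1$ and $L_2$, read $L_1$ in $\Box_1$ and $L_2$ in $\Box_2$. The \emph{fusion} $L_1*L_2$ is the smallest bimodal logic containing $L_1\cup L_2$.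

A \emph{frame} is a tuple $F=(W,R_1,\dots,R_n,D)$, with $n=1$ or $n=2$, where $W\ne\emptyset$ is the set of worlds, $R_i\subseteq W\times W$, and $D$ assigns to each world $w$ a nonempty set $D_w$ such that $wR_iv$ implies $D_w\subseteq D_v$ (\emph{expanding domains}). We write $R_i(w)=\{v: wR_iv\}$, call $w$ an \emph{$R_i$-dead end} if $R_i(w)=\emptyset$, and let $R^*(w)$ be the set of worlds reachable from $w$ in finitely many, possibly zero, steps along the relations of the frame. An \emph{interpretation} $I$ on $F$ assigns to each world $w$ and each $k$-ary letter $P$ a set $I_w(P)\subseteq D_w^k$, and $(F,I)$ is a \emph{model}. For an assignment $g$ of the variables into $D_w$, truth at $w$ is defined by: $w,g\models P(\bar y)$ iff $g(\bar y)\in I_w(P)$; the classical clauses for connectives; $w,g\models\forall xA$ iff $w,g[x\mapsto d]\models A$ for all $d\in D_w$; and $w,g\models\Box_iA$ iff $v,g\models A$ for all $v\in R_i(w)$. The last clause makes sense because domains expand. A frame \emph{validates} a formula if the formula is true at every world of every model on the frame under every assignment, and it validates a logic if it validates all its formulas. For a class $\mathcal K$ of frames, $\mathrm{Log}(\mathcal K)$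 is the set of formulas validated by all frames in $\mathcal K$; it is a logic (Corollary~\ref{cor:log}).

A set $\Gamma$ of formulas is \emph{$L$-consistent} if $\neg\bigwedge\Gamma_0\notin L$ for every finite $\Gamma_0\subseteq\Gamma$. A logic $L$ is \emph{Kripke complete} if $L$ is exactly the set of formulas validated by all frames validating $L$. It is \emph{strongly Kripke complete} if every $L$-consistent set is satisfied, at some world under some assignment, in some model on a frame validating $L$. Strong completeness implies completeness: if $A\notin L$, then $\{\neg A\}$ is $L$-consistent, so $A$ is refuted on a frame validating $L$. Every logic of the form $\mathrm{Log}(\mathcal K)$ is Kripke complete, because the frames validating it include $\mathcal K$.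

\subsection{The transfer question}

Conjecture~3.13 of \cite{fusions} states that, for arbitrary predicate modal logics $L_1$ and $L_2$,
\begin{enumerate}
\item[(a)] if $L_1$ and $L_2$ are strongly Kripke complete, then so is $L_1*L_2$;
\item[(b)] if $L_1$ and $L_2$ are Kripke complete, then so is $L_1*L_2$.
\end{enumerate}

There is a natural reason to expect both. A bimodal frame validates $L_1*L_2$ exactly when its $R_1$-reduct validates $L_1$ and its $R_2$-reduct validates $L_2$, so frames for the fusion can be assembled from frames for $L_1$ and frames for $L_2$ that meet in single worlds. Let $\Gamma$ be consistent with the fusion. Treat each subformula $\Box_2\chi$ as a new atom; then $\Gamma$ becomes a set of $\Box_1$-formulas, and one finds a model for it on a frame for $L_1$. At each world $s$ of this model the new atoms have truth values, which are promises about $\Box_2$. Now treat the $\Box_1$-subformulas as atoms, find a model on a frame for $L_2$ whose root keeps the promises, glue its root to $s$, and continue, alternating between the two logics. In a propositional language, the two models that meet at $s$ must agree only on the truth values of atoms at $s$. In a predicate language, $s$ carries a first-order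 structure with universe $D_s$, and gluing requires the two structures at $s$ to be \emph{isomorphic}. Completeness of $L_1$ and $L_2$ controls which formulas are true at $s$. It does not control the isomorphism type of the structure at $s$, nor even the size of $D_s$. All results of this paper concern this gap.

\subsection{Results}

Let $\mathcal C_1$ be the class of monomodal frames in which every world $w$ with $R(w)\neq\emptyset$ has $|D_w|=1$.

\begin{theorem}\label{thm:main}
Let $L_1$ be the logic of all frames and $L_2=\mathrm{Log}(\mathcal C_1)$. Then $L_1$ and $L_2$ are strongly Kripke complete, but $L_1*L_2$ is not Kripke complete: the formula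
\[
\theta_1\;=\;\exists xP(x)\wedge\exists x\neg P(x)\ \to\ \Box_1\Box_2\bot
\]
is validated by every frame validating $L_1*L_2$ and does not belong to $L_1*L_2$.
\end{theorem}

Since strong completeness implies completeness, this one pair refutes both (a) and (b). Very little about $L_1$ is used, and the two logics can be taken equal.

\begin{theorem}\label{thm:criterion}
\begin{enumerate}
\item[(i)] Let $L_2=\mathrm{Log}(\mathcal C_1)$, and let $L_1$ be any predicate modal logic validated by some frame $(W,R,D)$ having worlds $wRv$ with $|D_w|\ge2$ and $w\notin R^*(v)$. Then $L_1*L_2$ is not Kripke complete.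
\item[(ii)] There is a strongly Kripke complete logic $L$ such that $L*L$ is not Kripke complete.
\end{enumerate}
\end{theorem}

For example, in (i) $L_1$ may be the logic of all frames, of all constant-domain frames, or of all reflexive transitive frames with expanding or with constant domains: the frame with $W=\{w,v\}$, $R=\{(w,w),(w,v),(v,v)\}$ and a constant two-element domain lies in each of these classes.

These two theorems exploit the fact that without equality no formula says that a domain has one element. In the \emph{language with equality}, atoms $x=y$ are added, classical logic with equality replaces classical logic in the definition of a logic, and $=$ is interpreted as identity at every world; the symbol $=$ is not a predicate letter, so substitutions leave it alone. Regard a monomodal frame as a first-order structure with universe $W\sqcup\bigcup_wD_w$, a unary relation $\mathsf W$ for the worlds, and binary relations $\mathsf R$ and $\mathsf D$, where $\mathsf D(w,d)$ means $d\in D_w$. A class of frames is \emph{$\Delta$-elementary} if it consists of all frames satisfying some first-order theory, with equality, in the symbols $\mathsf W,\mathsf D,\mathsf R$.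

\begin{theorem}\label{thm:positive}
In the language with equality, let $L_i=\mathrm{Log}(\mathcal K_i)$ with $\mathcal K_i$ $\Delta$-elementary, for $i=1,2$. Then $L_1*L_2$ is strongly Kripke complete.
\end{theorem}

\begin{theorem}\label{thm:equality}
In the language without equality, and also in the language with equality, there is a recursively enumerable, strongly Kripke complete logic $L$, containing $\Box\Box\Box\bot$ and the Barcan formula $\mathrm{BF}=\forall x\Box P(x)\to\Box\forall xP(x)$, such that $L*L$ is not Kripke complete.
\end{theorem}

Neither hypothesis of Theorem~\ref{thm:positive} can be dropped. Without equality the statement fails by Theorem~\ref{thm:main}, whose two classes of frames are $\Delta$-elementary. With equality, but for arbitrary strongly complete logics, it fails by Theorem~\ref{thm:equality}.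

Section~\ref{sec:tools} sets up one tool for proving that a formula is not in a fusion and one for proving strong completeness. Section~\ref{sec:one} proves Theorems~\ref{thm:main} and~\ref{thm:criterion}, Section~\ref{sec:glue} proves Theorem~\ref{thm:positive}, and Section~\ref{sec:count} proves Theorem~\ref{thm:equality}.

\section{Definably closed families and compactness}\label{sec:tools}

We use three elementary facts without further mention. First, the truth of a formula under $g$ depends only on the values of $g$ at its free variables, and it is unchanged by renaming bound variables. Every logic is also closed under such renaming: $\forall xB\leftrightarrow\forall yB'$, with $y$ new and $B'$ the result of putting $y$ for $x$, is an instance of a classical theorem, and provable equivalents can be replaced under $\forall$ and $\Box_i$ by generalization, necessitation and the axiom for $\Box_i$. Second, if $V\subseteq W$ is closed under the relations $R_i$ for which $\Box_i$ occurs in $A$, then the truth of $A$ at a world of $V$ depends only on these relations, the domains and the interpretation on $V$. In particular, a $\Box_i$-formula is evaluated at an $R_i$-dead end $s$ as in the one-world frame $(\{s\},\emptyset,D_s)$.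 Third, the restriction of a frame to $R^*(r)$, its \emph{subframe generated by} $r$, validates every formula that the frame validates, since an interpretation on the subframe extends to the frame without changing truth in $R^*(r)$.

\subsection{Logics of families of interpretations}

To show that a fusion is incomplete we need a formula that is valid on all its frames and is not derivable, so frames cannot witness underivability. A single model cannot do so either, because the formulas true throughout one model need not be closed under substitution. The remedy is to fix a frame and admit only some of its interpretations, enough of them to interpret every substitution.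

\begin{definition}
A nonempty set $\mathcal J$ of interpretations on a frame $F$ is \emph{definably closed} if for all $I\in\mathcal J$, every world $w_0$, every assignment $g$ into $D_{w_0}$ and every substitution $\sigma$ there is $I'\in\mathcal J$ with
\begin{equation}\label{eq:def}
I'_v(P)=\{\bar d\in D_v^k:\ (F,I),v,g[\bar x\mapsto\bar d]\models B_P\}
\end{equation}
for all $v\in R^*(w_0)$ and all letters $P$. Let $\Lambda(\mathcal J)$ be the set of formulas that are true in $(F,I)$ at all worlds under all assignments, for all $I\in\mathcal J$.
\end{definition}

The restriction to $R^*(w_0)$ is needed because $g$ is an assignment into $D_v$ only where $D_{w_0}\subseteq D_v$.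

\begin{lemma}\label{lem:closed}
If $\mathcal J$ is definably closed, then $\Lambda(\mathcal J)$ is a predicate modal logic. This holds with and without equality.
\end{lemma}

\begin{proof}
The axioms for $\Box_i$ and modus ponens preserve truth at a world under an assignment. If $A$ is true at all worlds under all assignments, then so is $\forall xA$, and so is $\Box_iA$, since an assignment into $D_w$ is an assignment into $D_v$ for $v\in R_i(w)$. A classical theorem is true at $w$ because it is evaluated in the first-order structure $(D_w,I_w)$, whose universe is nonempty. Its substitution instances are covered once we prove closure under substitution.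

Let $A\in\Lambda(\mathcal J)$, and fix $I$, $w_0$, $g$, $\sigma$ and $I'$ as in the definition. Only finitely many letters occur in $A$; let $Y$ be the finite set of parameters of the corresponding $B_P$, and rename the bound variables of $A$ so that none lies in $Y$. We claim that for each subformula $A'$ of $A$, each $v\in R^*(w_0)$ and each assignment $h$ into $D_v$ that agrees with $g$ on $Y$,
\[
(F,I),v,h\models\sigma A'\iff (F,I'),v,h\models A'.
\]
For $A'=P(\bar y)$, the left side says that $B_P$ is true at $v$ under $h[\bar x\mapsto h(\bar y)]$. This assignment agrees with $g[\bar x\mapsto h(\bar y)]$ on the free variables of $B_P$, so the left side says $h(\bar y)\in I'_v(P)$. An atom $x=y$ is unchanged by $\sigma$ and does not depend on the interpretation. The connectives commute with $\sigma$. For $\forall yA''$, the variants $h[y\mapsto d]$ still agree with $g$ on $Y$ because $y\notin Y$. For $\Box_iA''$, the successors of $v$ lie in $R^*(w_0)$. Taking $v=w_0$ and $h=g$, and using $I'\in\mathcal J$, we find that $\sigma A$ is true at $w_0$ under $g$ in $(F,I)$.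
\end{proof}

\begin{corollary}\label{cor:log}
For every class $\mathcal K$ of frames, $\mathrm{Log}(\mathcal K)$ is a predicate modal logic. A bimodal frame $(W,R_1,R_2,D)$ validates $L_1*L_2$ if and only if $(W,R_1,D)$ validates $L_1$ and $(W,R_2,D)$ validates $L_2$.
\end{corollary}

\begin{proof}
The set of all interpretations on $F$ is definably closed: define $I'$ by \eqref{eq:def} on $R^*(w_0)$ and let it be empty elsewhere. So $\mathrm{Log}(\{F\})$ is a logic, and an intersection of logics is a logic. A bimodal frame validates a $\Box_i$-formula if and only if its $R_i$-reduct does. If both reducts validate their logics, then $\mathrm{Log}(\{F\})$ is a bimodal logic containing $L_1\cup L_2$, hence $L_1*L_2$.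
\end{proof}

Each incompleteness proof below has the same form. We find a formula $A$ valid on all frames for $L_1*L_2$, and a definably closed family $\mathcal J$ on some frame $F$ with $L_1\cup L_2\subseteq\Lambda(\mathcal J)$ and $A\notin\Lambda(\mathcal J)$. Then $L_1*L_2\subseteq\Lambda(\mathcal J)$ by Lemma~\ref{lem:closed}, so $A\notin L_1*L_2$. The frame $F$ itself does not validate the fusion; the interpretations that would show this are missing from $\mathcal J$.

\subsection{The standard translation}

A monomodal model $(F,I)$ becomes a first-order structure when we add to the structure of $F$ a relation $\hat P(v,\bar d)$, meaning $\bar d\in I_v(P)$, for each letter $P$. Up to isomorphism, the structures that arise are exactly the models of the following theory $\mathrm{Fr}$: there is a world; every element is a world or lies in the domain of some world; $\mathsf D(w,d)$ implies $\mathsf W(w)$ and $\neg\mathsf W(d)$; $\mathsf R$ relates worlds only; domains are nonempty and expand along $\mathsf R$; and $\hat P(v,\bar d)$ implies $\mathsf W(v)$ and $\mathsf D(v,d_j)$ for all $j$. The \emph{standard translation} $\mathrm{ST}_v(A)$ commutes with connectives, leaves $x=y$ unchanged, and satisfies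
\begin{gather*}
\mathrm{ST}_v(P(\bar y))=\hat P(v,\bar y),\qquad \mathrm{ST}_v(\forall yA)=\forall y\,(\mathsf D(v,y)\to \mathrm{ST}_v(A)),\\
\mathrm{ST}_v(\Box A)=\forall v'\,(\mathsf R(v,v')\to \mathrm{ST}_{v'}(A)).
\end{gather*}
These clauses copy the definition of truth, so $A$ is true at $w$ under $g$ if and only if $\mathrm{ST}_v(A)$ holds in the structure when $v$ denotes $w$ and the other variables are read by $g$.

\begin{lemma}\label{lem:compact}
If $\mathcal K$ is $\Delta$-elementary, then $\mathrm{Log}(\mathcal K)$ is strongly Kripke complete.
\end{lemma}

\begin{proof}
Let $\mathcal K$ be defined by the theory $\Theta$, and let $\Gamma$ be $\mathrm{Log}(\mathcal K)$-consistent. Take a constant $e$ for a world and a constant $c_j$ for each variable $x_j$. Consider the theory consisting of $\mathrm{Fr}$, $\Theta$, the sentences $\mathsf D(e,c_j)$, and the sentences $\mathrm{ST}_e(A)$ for $A\in\Gamma$, with $c_j$ put for the free occurrences of $x_j$. For finite $\Gamma_0\subseteq\Gamma$ the formula $\neg\bigwedge\Gamma_0$ is refuted on a frame in $\mathcal K$, so the theory is finitely satisfiable. By the compactness theorem it has a model. This is a model on a frame in $\mathcal K$, in which $\Gamma$ is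 true at $e$ under the assignment $x_j\mapsto c_j$, and the frame validates $\mathrm{Log}(\mathcal K)$.
\end{proof}

\section{One-element domains}\label{sec:one}

\subsection{What the frames see}

For $n=1,2$ let $\mathcal C_n$ be the class of monomodal frames in which $|D_s|=1$ whenever an $R$-path of $n$ steps starts at $s$; for $n=1$ this is the class of Theorem~\ref{thm:main}. Put
\begin{align*}
\delta_n&=\Diamond^n\top\to(\exists xP(x)\to\forall xP(x)),\\
\theta_n&=\exists xP(x)\wedge\exists x\neg P(x)\to\Box_1\Box_2^n\bot .
\end{align*}

\begin{lemma}\label{lem:frames}
Let $n\in\{1,2\}$. The logic $\mathrm{Log}(\mathcal C_n)$ is strongly Kripke complete. For every logic $L_1$, every frame validating $L_1*\mathrm{Log}(\mathcal C_n)$ validates $\theta_n$.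
\end{lemma}

\begin{proof}
The class $\mathcal C_1$ is defined by the sentence $\forall s,s',d,d'\,(\mathsf R(s,s')\wedge\mathsf D(s,d)\wedge\mathsf D(s,d')\to d=d')$, and $\mathcal C_2$ by the same sentence with $\mathsf R(s,s')\wedge\mathsf R(s',s'')$ in place of $\mathsf R(s,s')$. Lemma~\ref{lem:compact} gives strong completeness.

On a one-element domain $\exists xP(x)$ implies $\forall xP(x)$, so $\delta_n\in\mathrm{Log}(\mathcal C_n)$. Let $F=(W,R_1,R_2,D)$ validate the fusion; then it validates $\delta_n$ read in $\Box_2$. If an $R_2$-path of $n$ steps starts at $v$, then $|D_v|=1$, since otherwise interpreting $P$ at $v$ as a nonempty proper subset of $D_v$ refutes $\delta_n$. Suppose that $\Box_1\Box_2^n\bot$ is false at $w$. Then $wR_1v$ for such a world $v$, so $D_w\subseteq D_v$ and $|D_w|=1$. Hence the antecedent of $\theta_n$ is false at $w$.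
\end{proof}

The argument passes through the cardinality of $D_v$, and this is what a derivation cannot imitate. A derivation of $\theta_1$ would have to carry from $w$ to $v$ the information that there are two individuals. But the instances of $\delta_1$ react only to two individuals that some formula distinguishes \emph{at $v$}, and a letter that distinguishes them at $w$ may cease to do so at $v$.

\begin{example}\label{ex:two}
Let $F_0$ have worlds $w\neq v$, relations $R_1=\{(w,v)\}$ and $R_2=\{(v,v)\}$, and the constant domain $\{d,d'\}$ with $d\ne d'$. If $J_w(P)=\{d\}$, then $\theta_1$ is false at $w$: both $\exists xP(x)$ and $\exists x\neg P(x)$ hold, and $wR_1vR_2v$. The frame does not validate $\delta_1$ in $\Box_2$, which fails at $v$ when $J_v(P)=\{d\}$. Now admit only those $J$ for which every letter is, at $v$, true of all tuples or of none. At $w$ every instance $\Diamond_2\top\to(\exists xB\to\forall xB)$ of $\delta_1$ holds because $\Diamond_2\top$ is false. At $v$, take $B=P(x)$: it holds of both individuals or of neither. The same is true of $\forall yQ(x,y)$, which holds exactly when $J_v(Q)$ is full; of $\Box_2P(x)$, which is equivalent to $P(x)$ at $v$; and of $\Box_1P(x)$, which always holds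 at $v$. No formula separates $d$ from $d'$ at $v$, so all instances of $\delta_1$ hold there too. Seen from $v$, the model cannot be told apart from a model with a single individual.
\end{example}

\subsection{Uniform interpretations}

We turn the example into a lemma. Let $F=(W,R_1,R_2,D)$ be a frame and let $V\subseteq W$ be nonempty and closed under $R_1$ and $R_2$. An interpretation $J$ is \emph{uniform on $V$} if $J_s(P)\in\{\emptyset,D_s^k\}$ for all $s\in V$ and all $k$-ary $P$. The \emph{collapse} $F^V$ is the frame with worlds $V$, the restricted relations, and the constant domain $\{e\}$. For $J$ uniform on $V$ let $J^V_s(P)=\{e\}^k$ if $J_s(P)=D_s^k$, and $J^V_s(P)=\emptyset$ otherwise. There is only one assignment in $F^V$, and we omit it.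

\begin{lemma}\label{lem:collapse}
In the language without equality:
\begin{enumerate}
\item[(i)] if $J$ is uniform on $V$, then for every bimodal formula $B$, every $s\in V$ and every assignment $g$ into $D_s$, we have $(F,J),s,g\models B$ if and only if $(F^V,J^V),s\models B$;
\item[(ii)] the set of all interpretations that are uniform on $V$ is definably closed.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Induction on $B$. An atom $P(\bar y)$ is true on either side exactly when $J_s(P)=D_s^k$; note that $D_s^k\neq\emptyset$. This is the step that requires the absence of equality. Connectives are immediate. In $F^V$ the formulas $\forall xB$ and $B$ have the same value at $s$; by the induction hypothesis all variants $g[x\mapsto d]$, $d\in D_s$, give $B$ that same value in $(F,J)$, and there is at least one variant. For $\Box_iB$, the world $s$ has the same $R_i$-successors in $F$ and in $F^V$, since $V$ is closed.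

(ii) Given $I,w_0,g,\sigma$, define $I'$ by \eqref{eq:def} on $R^*(w_0)$ and let it be empty elsewhere. By (i), at a world $s\in V\cap R^*(w_0)$ the truth value of $B_P$ does not depend on the assignment, so $I'_s(P)$ is $\emptyset$ or $D_s^k$.
\end{proof}

\begin{proposition}\label{prop:under}
Let $n\in\{1,2\}$, and let $L_1$ be validated by a frame $(W,R,D)$ having worlds $wRv$ with $|D_w|\ge2$ and $w\notin R^*(v)$. Then $\theta_n\notin L_1*\mathrm{Log}(\mathcal C_n)$.
\end{proposition}

\begin{proof}
Let $F=(W,R_1,R_2,D)$ with $R_1=R$ and $R_2=\{(v,v)\}$. The set $V$ of worlds reachable from $v$ along $R$ is closed under $R_1$ and $R_2$, it contains $v$, and it does not contain $w$. Let $\mathcal J$ be the set of interpretations uniform on $V$. By Lemmas~\ref{lem:collapse}(ii) and~\ref{lem:closed}, $\Lambda(\mathcal J)$ is a bimodal logic.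

It contains $L_1$, because the $R_1$-reduct of $F$ validates $L_1$. It contains $\mathrm{Log}(\mathcal C_n)$ read in $\Box_2$. Indeed, let $A$ be such a formula and let $J\in\mathcal J$. A world $s\notin V$ is an $R_2$-dead end and $(\{s\},\emptyset,D_s)\in\mathcal C_n$, so $A$ is true at $s$. The $R_2$-reduct of $F^V$ has one-element domains, so it lies in $\mathcal C_n$ and validates $A$; by Lemma~\ref{lem:collapse}(i), $A$ is true in $(F,J)$ at every $s\in V$. Therefore $L_1*\mathrm{Log}(\mathcal C_n)\subseteq\Lambda(\mathcal J)$.

Let $J_w(P)$ be a nonempty proper subset of $D_w$, and let $J$ be empty otherwise. Then $J\in\mathcal J$ because $w\notin V$. The antecedent of $\theta_n$ holds at $w$, and $\Box_1\Box_2^n\bot$ fails because $wR_1v$ and $vR_2v$. So $\theta_n\notin\Lambda(\mathcal J)$.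
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:criterion}]
Let $F_1$ be the $R_1$-reduct of the frame of Example~\ref{ex:two}: two worlds $w,v$, the single edge $wRv$, and a two-element domain. It has $|D_w|=2$ and $w\notin R^*(v)=\{v\}$.

For Theorem~\ref{thm:criterion}(i), the formula $\theta_1$ is valid on all frames for $L_1*L_2$ by Lemma~\ref{lem:frames} and is not in $L_1*L_2$ by Proposition~\ref{prop:under}. For Theorem~\ref{thm:main}, apply this with the frame $F_1$, which validates the logic of all frames. That logic is strongly complete by Lemma~\ref{lem:compact} with the empty theory, and $L_2$ is strongly complete by Lemma~\ref{lem:frames}.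

For Theorem~\ref{thm:criterion}(ii), let $L=\mathrm{Log}(\mathcal C_2)$, which is strongly complete by Lemma~\ref{lem:frames}. The frame $F_1$ has no path of two steps, so it lies in $\mathcal C_2$ and validates $L$. Lemma~\ref{lem:frames} and Proposition~\ref{prop:under} with $L_1=L$ and $n=2$ show that $\theta_2$ is valid on all frames for $L*L$ and is not in $L*L$.
\end{proof}

The passage from $\mathcal C_1$ to $\mathcal C_2$ in (ii) makes room for the edge $wRv$ with $|D_w|\ge2$. With $L_1=L_2=\mathrm{Log}(\mathcal C_1)$ the witness is lost: $\delta_1$ read in $\Box_1$ gives $\exists xP(x)\wedge\exists x\neg P(x)\to\Box_1\bot$, and $\theta_1$ follows. The next two remarks show that $\theta_1$ also becomes derivable as soon as the two individuals at $w$ can be distinguished at $v$.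

\begin{remark}[looking back]
The hypothesis $w\notin R^*(v)$ keeps the interpretation at $w$ free. Suppose that $L_1$ contains all instances of $A\to\Box\Diamond A$, as the logic of symmetric frames does, and let $B(z,y)=\Diamond_1(P(z)\wedge\neg P(y))$. The fusion $L_1*\mathrm{Log}(\mathcal C_1)$ contains the instance $\Diamond_2\top\to(\exists zB(z,y)\to\forall zB(z,y))$ of $\delta_1$, and it contains $\neg B(y,y)$. Hence it contains $B(x,y)\to\Box_2\bot$, and then $\Box_1B(x,y)\to\Box_1\Box_2\bot$. Together with $P(x)\wedge\neg P(y)\to\Box_1B(x,y)$ this yields $P(x)\wedge\neg P(y)\to\Box_1\Box_2\bot$, and so $\theta_1$.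
\end{remark}

\begin{remark}[equality]\label{rem:eq}
Define $L_1$ and $L_2$ as in Theorem~\ref{thm:main}, but in the language with equality, and let $\tau=\exists x\exists y\,\neg(x=y)$. Then $\exists xP(x)\wedge\exists x\neg P(x)\to\tau$ is a classical theorem, $\tau\to\Box\tau$ is valid on all frames because domains expand, and $\tau\to\Box\bot$ is valid on $\mathcal C_1$. So the fusion contains $\tau\to\Box_1\tau$ and $\Box_1\tau\to\Box_1\Box_2\bot$, and therefore $\theta_1$.
\end{remark}

\section{Equality and elementary classes of frames}\label{sec:glue}

Remark~\ref{rem:eq} is an instance of Theorem~\ref{thm:positive}, which we now prove by carrying out the gluing plan of the introduction. Throughout this section the language has equality, $\mathcal K_i$ is defined by the theory $\Theta_i$, $L_i=\mathrm{Log}(\mathcal K_i)$ and $\Lambda=L_1*L_2$. The difficulty is to pass from ``the two structures at $s$ have the same theory'' to ``they are isomorphic''. Countable structures will not do, since elementarily equivalent countable structures need not be isomorphic. We need a class of structures in which every complete theory has exactly one model up to isomorphism and which is closed under passing from a whole Kripke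 model to the structure at one of its worlds. Special models provide it.

\subsection{Special models}

Let $\lambda$ be an infinite cardinal. A structure $\mathfrak A$ is \emph{$\lambda^+$-saturated} if every set of formulas in one free variable, with parameters from a subset of $\mathfrak A$ of size at most $\lambda$, that is finitely satisfiable in $\mathfrak A$ is satisfied by an element of $\mathfrak A$. A structure of uncountable cardinality $\kappa$ is \emph{special} if it is the union of an elementary chain $(\mathfrak A_\lambda)$, indexed by the infinite cardinals $\lambda<\kappa$, in which $\mathfrak A_\lambda$ is $\lambda^+$-saturated. We fix $\kappa=\beth_\omega$, the supremum of $\beth_0=\aleph_0$ and $\beth_{n+1}=2^{\beth_n}$. It is an uncountable strong limit cardinal. We use two facts from \cite[\S5.1]{CK}, for countable languages with equality.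
\begin{enumerate}
\item[(S1)] A theory with an infinite model has a special model of cardinality $\kappa$.
\item[(S2)] Elementarily equivalent special structures of the same cardinality are isomorphic.
\end{enumerate}
Call a structure in a countable language with equality \emph{good} if it is finite, or special of cardinality $\kappa$. By (S1), every consistent theory has a good model.

\begin{lemma}\label{lem:good}
\begin{enumerate}
\item[(i)] Elementarily equivalent good structures are isomorphic.
\item[(ii)] Let $\mathfrak M$ be good, let $s\in\mathfrak M$, and let $\mathfrak B$ be a structure in a countable relational language whose universe and relations are defined in $\mathfrak M$ by formulas with the parameter $s$. Then $\mathfrak B$ is good.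
\end{enumerate}
\end{lemma}

\begin{proof}
(i) With equality, ``there are exactly $n$ elements'' is a sentence. So either both structures are infinite, and (S2) applies, or both have $n$ elements. In the second case, for each finite part of the language a single sentence describes the first structure up to isomorphism, so some bijection is an isomorphism for that part. There are finitely many bijections, so one of them works for arbitrarily large finite parts of an enumeration of the language, hence for the whole language.

(ii) Let $\mathfrak B$ be infinite. Then $\mathfrak M$ is infinite, so it is the union of a chain $(\mathfrak M_\lambda)_{\lambda<\kappa}$ as above. Choose $\lambda_0$ with $s\in\mathfrak M_{\lambda_0}$, and let $\mathfrak B_\lambda$ be the structure defined by the same formulas in $\mathfrak M_\mu$, where $\mu=\max(\lambda,\lambda_0)$. Each formula $\tau(\bar y)$ of the language of $\mathfrak B$ has a translation $\tau'(s,\bar y)$, obtained by relativizing quantifiers and unfolding the definitions, such that $\tau(\bar b)$ holds in $\mathfrak B_\lambda$ if and only if $\tau'(s,\bar b)$ holds in $\mathfrak M_\mu$, and likewise for $\mathfrak B$ and $\mathfrak M$. Hence the $\mathfrak B_\lambda$ form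 an elementary chain of elementary substructures of $\mathfrak B$, with union $\mathfrak B$. A finitely satisfiable set of formulas over at most $\lambda$ parameters in $\mathfrak B_\lambda$ translates, together with the formula defining the universe, into a finitely satisfiable set over at most $\lambda$ parameters in $\mathfrak M_\mu$, which is $\lambda^+$-saturated. So $\mathfrak B_\lambda$ is $\lambda^+$-saturated. It is infinite, so for every subset $Y$ of size at most $\lambda$ the set $\{\neg(y=b):b\in Y\}$ is satisfied; thus $|\mathfrak B_\lambda|>\lambda$. Therefore $|\mathfrak B|=\kappa$, and $\mathfrak B$ is special.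
\end{proof}

\subsection{Boxed formulas as atoms}

For each bimodal formula $\psi$ of the form $\Box_1\chi$ or $\Box_2\chi$, with free variables $\bar x$ listed in a fixed order, add a new letter $p_\psi$ of arity $|\bar x|$. Let $\mathcal L^+$ be the countable first-order language, with equality and without modalities, whose letters are the old ones and the $p_\psi$. For a bimodal formula $\chi$, let $\chi^\flat$ be the $\mathcal L^+$-formula obtained by replacing each maximal boxed subformula $\psi$ by $p_\psi(\bar x)$. For example,
\[
\big(\exists y\,(P(y)\wedge\Box_1\Box_2Q(x,y))\big)^\flat=\exists y\,(P(y)\wedge p_\psi(x,y)),\qquad \psi=\Box_1\Box_2Q(x,y).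
\]
Conversely, for a formula $\tau$ in the letters of $\mathcal L^+$, possibly with modalities, let $\tau^\circ$ be the bimodal formula obtained by substituting $\psi$ for $p_\psi(\bar x)$, for all $\psi$. Then $(\chi^\flat)^\circ$ is $\chi$ up to renaming of bound variables. We shall use the following observation.
\begin{enumerate}
\item[($*$)] If $\tau$ is a classical theorem of $\mathcal L^+$, or a $\Box_i$-formula in the letters of $\mathcal L^+$ that is valid on all frames in $\mathcal K_i$, then $\tau^\circ\in\Lambda$.
\end{enumerate}
To see this, replace the finitely many letters $p_\psi$ in $\tau$ by distinct old letters of the same arities that occur neither in $\tau$ nor in these $\psi$. The result is a classical theorem or a member of $L_i$, so it lies in $\Lambda$, and $\tau^\circ$ is a substitution instance of it.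

Let $\Lambda^\flat$ be the set of $\mathcal L^+$-sentences $\tau$ with $\tau^\circ\in\Lambda$; it is closed under conjunction. It describes what the structure at a world must satisfy in order to be compatible with both logics. The letter $p_{\Box_i\chi}$ should mean $\Box_i\chi$, and this can be enforced inside a $\Box_i$-model by the \emph{coherence sentences}
\begin{equation}\label{eq:coh}
\forall\bar x\,\big(p_{\Box_i\chi}(\bar x)\leftrightarrow\Box_i\chi^\flat\big)\qquad(\chi\text{ any bimodal formula}).
\end{equation}
Let $\Omega_i$ consist of $\Lambda^\flat$ and the sentences \eqref{eq:coh}. Then $\omega^\circ\in\Lambda$ for all $\omega\in\Omega_i$, because $\circ$ turns \eqref{eq:coh} into $\forall\bar x(\Box_i\chi\leftrightarrow\Box_i\chi)$ up to renaming.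

If a model interprets all letters of $\mathcal L^+$ and $s$ is a world, let $\mathfrak B_s$ be the $\mathcal L^+$-structure with universe $D_s$ given by the interpretation at $s$. An \emph{$i$-part with root $r$} is a $\Box_i$-model for the letters of $\mathcal L^+$ whose frame is isomorphic to the subframe generated by $r$ in some frame in $\mathcal K_i$, and in which, at every world $s$, all sentences of $\Omega_i$ are true and $\mathfrak B_s$ is good.

\begin{lemma}\label{lem:part}
Let $i\in\{1,2\}$, and let $\mathcal T\supseteq\Lambda^\flat$ be a complete consistent theory in $\mathcal L^+$, possibly enlarged by countably many constants. There is an $i$-part with root $r$ such that $\mathfrak B_r$, with a suitable interpretation of the constants in $D_r$, is a model of $\mathcal T$.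
\end{lemma}

\begin{proof}
Consider the first-order theory $\mathcal T^*$, with a new constant $e$, consisting of $\mathrm{Fr}$ for the letters of $\mathcal L^+$, $\Theta_i$, $\mathsf W(e)$, the sentences $\mathsf D(e,c)$ for the constants $c$, the sentences $\mathrm{ST}_e(\tau)$ for $\tau\in\mathcal T$, and the sentences $\mathrm{ST}_e(\Box_i^n\omega)$ for $\omega\in\Omega_i$ and $n\ge0$.

Suppose that a finite part of $\mathcal T^*$ has no model. Since $\mathcal T$ is closed under conjunction, there are $\tau(\bar c)\in\mathcal T$, sentences $\omega_1,\dots,\omega_l\in\Omega_i$ and numbers $n_1,\dots,n_l$ such that, with new variables $\bar x$ for the constants $\bar c$, the formula $\neg\big(\tau(\bar x)\wedge\bigwedge_m\Box_i^{n_m}\omega_m\big)$ is valid on all frames in $\mathcal K_i$. By ($*$), $\neg\big(\tau(\bar x)^\circ\wedge\bigwedge_m\Box_i^{n_m}\omega_m^\circ\big)\in\Lambda$. Each $\Box_i^{n_m}\omega_m^\circ$ is in $\Lambda$ by necessitation, so $\neg\tau(\bar x)^\circ\in\Lambda$ and, by generalization, $\forall\bar x\,\neg\tau(\bar x)\in\Lambda^\flat\subseteq\mathcal T$. This contradicts the consistency of $\mathcal T$.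

By compactness $\mathcal T^*$ is consistent, so it has a good model $\mathfrak M$. This is a Kripke model on a frame in $\mathcal K_i$; let $r$ be the world named by $e$. The sentences of $\Omega_i$ are true at every world reachable from $r$, and $\mathfrak B_r$ with the constants satisfies $\mathcal T$. Each $\mathfrak B_s$ is defined in $\mathfrak M$ from the parameter $s$ by the formulas $\mathsf D(s,y)$ and $\hat P(s,\bar y)$, so it is good by Lemma~\ref{lem:good}(ii). Restrict the model to $R^*(r)$; this changes neither the structures $\mathfrak B_s$ nor truth at the remaining worlds.
\end{proof}

The proof applies compactness and (S1) to the theory $\Theta_i$, and this is where $\Delta$-elementarity is used.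

\begin{lemma}\label{lem:attach}
Let $s$ be a world of an $i$-part and let $j=3-i$. There is a $j$-part whose root is $s$, whose structure at the root is $\mathfrak B_s$, and whose other worlds and other individuals avoid any prescribed set.
\end{lemma}

\begin{proof}
The complete theory of $\mathfrak B_s$ contains $\Lambda^\flat$. Lemma~\ref{lem:part} gives a $j$-part with root $r$ and $\mathfrak B_r$ elementarily equivalent to $\mathfrak B_s$. Both structures are good, so there is an isomorphism $\mathfrak B_r\to\mathfrak B_s$ by Lemma~\ref{lem:good}(i). Take an isomorphic copy of the $j$-part in which $r$ is renamed $s$, the individuals in $D_r$ are renamed along the isomorphism, and all other worlds and individuals receive new names.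
\end{proof}

This is the step that uses equality. For the logics of Theorem~\ref{thm:main}, in the situation of Example~\ref{ex:two}, the world $v$ needs at least two individuals as a successor of $w$ and exactly one individual as the root of a frame in $\mathcal C_1$ with a successor, although the two structures at $v$ satisfy the same sentences without equality.

\subsection{Gluing}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $\Gamma$ be $\Lambda$-consistent. Take a constant $c_j$ for each variable $x_j$, and let $\Gamma^\flat$ consist of the formulas $\gamma^\flat$, $\gamma\in\Gamma$, with $c_j$ put for the free occurrences of $x_j$. The set $\Lambda^\flat\cup\Gamma^\flat$ is consistent. Otherwise $\tau\to\neg\bigwedge_k\gamma_k^\flat$ is a classical theorem for some $\tau\in\Lambda^\flat$ and $\gamma_1,\dots,\gamma_l\in\Gamma$; then $\tau^\circ\to\neg\bigwedge_k\gamma_k\in\Lambda$ by ($*$), and so $\neg\bigwedge_k\gamma_k\in\Lambda$. Extend $\Lambda^\flat\cup\Gamma^\flat$ to a complete consistent theory $\mathcal T_0$.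

\emph{The model.} At stage $0$ take a $1$-part with root $r_0$ for $\mathcal T_0$, by Lemma~\ref{lem:part}. At stage $n+1$, each world $s$ that lies in only one of the parts chosen so far lies in an $i$-part for some $i$; attach to it a $(3-i)$-part with root $s$ by Lemma~\ref{lem:attach}, with all other worlds and individuals new. After $\omega$ stages, let $W$ be the set of all worlds. A part attached at $s$ meets the earlier parts only in $s$, and $s$ lay in no part of the same kind. So every world lies in exactly one $1$-part and exactly one $2$-part, and both give it the same structure $\mathfrak B_s$, in particular the same domain $D_s$. Let $R_i$ be the union of the relations of the $i$-parts, and interpret the old letters at $s$ as in $\mathfrak B_s$. Every $R_i$-edge lies in an $i$-part, so domains expand along $R_1$ and $R_2$. We have a bimodal model $M$ on a frame $F$.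

\emph{The frame validates $\Lambda$.} The set of worlds of an $i$-part is closed under $R_i$, and the frame of the part validates $L_i$, being a copy of a generated subframe of a frame in $\mathcal K_i$. These sets cover $W$, so $(W,R_i,D)$ validates $L_i$. By Corollary~\ref{cor:log}, $F$ validates $L_1*L_2$.

\emph{Truth.} We claim that for every bimodal $\chi$, every world $s$ and every assignment $g$ into $D_s$,
\[
M,s,g\models\chi\iff\mathfrak B_s\models\chi^\flat[g].
\]
Atoms are interpreted alike on both sides, $\flat$ commutes with connectives and quantifiers, and quantifiers range over $D_s$ on both sides. Consider $\Box_i\chi$. By the induction hypothesis, $M,s,g\models\Box_i\chi$ if and only if $\mathfrak B_{s'}\models\chi^\flat[g]$ for all $s'\in R_i(s)$. The worlds $s'$ are the successors of $s$ in its $i$-part, so this says that $\Box_i\chi^\flat$ is true at $s$ under $g$ in the $i$-part. By \eqref{eq:coh} this is equivalent to $\mathfrak B_s\models p_{\Box_i\chi}(\bar x)[g]$, and $p_{\Box_i\chi}(\bar x)=(\Box_i\chi)^\flat$.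

Let $g(x_j)\in D_{r_0}$ be the value of $c_j$. Then $\mathfrak B_{r_0}\models\gamma^\flat[g]$ for all $\gamma\in\Gamma$, so $\Gamma$ is true at $r_0$ under $g$, in a model on a frame validating $L_1*L_2$.
\end{proof}

\section{Countable and uncountable}\label{sec:count}

We prove Theorem~\ref{thm:equality}; everything in this section holds verbatim in both languages. With equality, finite cardinalities are expressible, and over $\Delta$-elementary classes the infinite ones can all be made equal to $\kappa$. A counterexample must therefore come from a class that is not first-order definable, whose frames distinguish infinite cardinalities, and whose logic is strongly complete all the same. The plan has three steps. We define a class $\mathcal D$ by a countability condition, and prove that $L=\mathrm{Log}(\mathcal D)$ is strongly complete by omitting types instead of compactness alone. We then write a formula $\Phi_1$ in $\Box_1$ that, on any frame for $L$, forces a set $X_1$ to meet fewer classes of an equivalence relation $E$ than a set $X_2$, and a formula $\Phi_2$ in $\Box_2$ that forces the opposite. No frame for $L*L$ satisfies both. Finally we build a countable model of both in which no admissible interpretation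 reveals that the two sets have the same size. ``Countable'' includes finite and empty.

\subsection{The logic}

Let $\mathcal D$ be the class of frames with a constant domain $D$ whose set of worlds can be written as $W=\{w\}\sqcup U\sqcup Z\sqcup T$ so that
\begin{enumerate}
\item[(D1)] $R\subseteq(\{w\}\times(U\cup Z))\cup(Z\times T)$, $R(w)=U\cup Z$, and $R(z)\neq\emptyset$ for all $z\in Z$;
\item[(D2)] $U$ is countable;
\item[(D3)] for every countable nonempty $Y\subseteq Z$ there is $z'\in Z$ with $R(z')\subseteq R(z)$ for all $z\in Y$.
\end{enumerate}
The sets $U,Z,T$ may be empty; in particular $(\{s\},\emptyset,D)\in\mathcal D$. Let $L=\mathrm{Log}(\mathcal D)$. It contains $\mathrm{BF}$, since domains are constant, and $\Box\Box\Box\bot$, since paths have at most two steps. Write $z'\le z$ for $R(z')\subseteq R(z)$; this relation is reflexive and transitive, and a formula $\Box B$ true at $z$ is true at every $z'\le z$. Conditions (D2) and (D3) together imply that every nonempty family in $Z$ indexed by a subset of $U$ has a lower bound. The following formula expresses this through the individuals. For unary letters $N,P$ let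
\begin{align*}
H_1&=\forall x\,\Diamond(\Box\bot\wedge N(x)),\\
H_2&=\forall x\forall y\,\big(\Diamond(\Box\bot\wedge N(x)\wedge N(y))\to\Box\Box(P(x)\leftrightarrow P(y))\big),\\
H_3&=\forall x\,\Diamond(\Diamond\top\wedge\Box P(x)),\\
\alpha&=H_1\wedge H_2\wedge H_3\to\Diamond(\Diamond\top\wedge\forall x\Box P(x)).
\end{align*}
Say that a dead-end successor $u$ is a \emph{label} of $x$ if $N(x)$ holds at $u$, and that a successor $z$ that is not a dead end \emph{secures} $x$ if $\Box P(x)$ holds at $z$. Then $\alpha$ reads: if every individual has a label, individuals with a common label agree on $P$ two steps away, and every individual is secured somewhere, then one world secures all individuals.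

\begin{lemma}\label{lem:alpha}
$\alpha\in L$.
\end{lemma}

\begin{proof}
Take a model on a frame in $\mathcal D$. At a dead end $H_1$ is false, since $D\ne\emptyset$. At $z\in Z$, $H_3$ is false, since all successors of $z$ are dead ends. Assume $H_1,H_2,H_3$ at $w$. The successors of $w$ satisfying $\Box\bot$ are those in $U$, and those satisfying $\Diamond\top$ are those in $Z$. For each $u\in U$ that is a label of some individual, choose such an individual $x_u$ and, by $H_3$, a world $z_u\in Z$ securing $x_u$. The family of the $z_u$ is countable by (D2) and nonempty by $H_1$, so (D3) gives $z'\in Z$ with $z'\le z_u$ for all these $u$. Let $x\in D$ and let $u$ be a label of $x$. Then $P(x_u)$ holds on $R(z_u)\supseteq R(z')$, and by $H_2$ the values of $P(x)$ and $P(x_u)$ agree on $R(z')$. So $z'$ secures every $x$.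
\end{proof}

\subsection{First-order axioms and strong completeness}

Compactness does not preserve (D2) or (D3). We isolate their first-order consequences and show that these consequences suffice. Consider the countable first-order language, with equality, that has unary symbols $\mathsf U,\mathsf Z,\mathsf T,\mathsf I$ (the last for individuals), a constant $\mathsf w$, a binary symbol $\mathsf R$ and the symbols $\hat P$. In the standard translation read $\mathsf D(v,y)$ as $\mathsf I(y)$, and let $z'\le z$ abbreviate $\forall t\,(\mathsf R(z',t)\to\mathsf R(z,t))$. The theory $S$ has the following axioms.
\begin{enumerate}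
\item[($S_0$)] The universe is the disjoint union of $\{\mathsf w\},\mathsf U,\mathsf Z,\mathsf T,\mathsf I$; $\mathsf I\ne\emptyset$; condition (D1) holds; and $\hat P(v,\bar d)$ implies $v\notin\mathsf I$ and $\bar d\in\mathsf I$.
\item[($S_1$)] $\forall z_1,z_2\in\mathsf Z\ \exists z\in\mathsf Z\,(z\le z_1\wedge z\le z_2)$.
\item[($S_2$)] For every formula $\varphi(u,z,\bar p)$ of this language, the universal closure of
\[
\mathsf Z\neq\emptyset\wedge\forall u\in\mathsf U\,\exists z\in\mathsf Z\ \varphi\ \to\ \exists z'\in\mathsf Z\ \forall u\in\mathsf U\ \exists z\in\mathsf Z\,(z'\le z\wedge\varphi).
\]
\end{enumerate}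
A model of $S_0$ is the same thing as a Kripke model on a constant-domain frame with a decomposition satisfying (D1). Every model on a frame in $\mathcal D$ satisfies $S$: $S_1$ is (D3) for two elements; for $S_2$ choose a witness $z_u$ for each $u\in U$ and apply (D3) to this countable family, or take any $z'\in Z$ if $U=\emptyset$.

To get back from $S$ to $\mathcal D$ we must add lower bounds to $\mathsf Z$ without adding elements to $\mathsf U$. The tool is the omitting types theorem \cite[\S2.2]{CK}. Let $\mathcal T$ be a consistent theory in a countable language and $\Sigma(x)$ a set of formulas. Suppose that for every formula $\psi(x)$ such that $\exists x\psi$ is consistent with $\mathcal T$ there is $\rho\in\Sigma$ such that $\exists x(\psi\wedge\neg\rho)$ is consistent with $\mathcal T$. Then $\mathcal T$ has a countable model in which no element satisfies all of $\Sigma$.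

\begin{lemma}\label{lem:step}
Let $\mathfrak M$ be a countable model of $S$ with $\mathsf Z^{\mathfrak M}\ne\emptyset$. There are a countable elementary extension $\mathfrak M'$ of $\mathfrak M$ with $\mathsf U^{\mathfrak M'}=\mathsf U^{\mathfrak M}$ and an element $z^*\in\mathsf Z^{\mathfrak M'}$ with $z^*\le z$ for all $z\in\mathsf Z^{\mathfrak M}$.
\end{lemma}

\begin{proof}
Add a name for each element of $\mathfrak M$ and a further constant $c$. Let $\mathcal T$ consist of all sentences with parameters true in $\mathfrak M$, the sentence $\mathsf Z(c)$, and the sentences $c\le z$ for $z\in\mathsf Z^{\mathfrak M}$. For a formula $\vartheta(z)$ with parameters in $\mathfrak M$, we claim that $\vartheta(c)$ is consistent with $\mathcal T$ if and only if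
\begin{equation}\label{eq:dense}
\mathfrak M\models\forall z_0\in\mathsf Z\ \exists z\in\mathsf Z\,(z\le z_0\wedge\vartheta(z)).
\end{equation}
Suppose \eqref{eq:dense} holds. A finite part of $\mathcal T$ contains finitely many sentences $c\le z_1,\dots,c\le z_n$. By $S_1$ and $\mathsf Z^{\mathfrak M}\neq\emptyset$ there is $z_0\in \mathsf Z^{\mathfrak M}$ below all $z_l$, and \eqref{eq:dense} gives $z\le z_0$ with $\vartheta(z)$; interpret $c$ as $z$. Compactness gives consistency. If \eqref{eq:dense} fails at $z_0$, then $\mathcal T$ contains $\forall z\in\mathsf Z\,(z\le z_0\to\neg\vartheta(z))$, $\mathsf Z(c)$ and $c\le z_0$, so it proves $\neg\vartheta(c)$. The case $\vartheta(z)=(z=z)$ shows that $\mathcal T$ is consistent.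

Let $\Sigma(x)=\{\mathsf U(x)\}\cup\{\neg(x=u):u\in\mathsf U^{\mathfrak M}\}$; an element satisfying $\Sigma$ is a new element of $\mathsf U$. We verify the hypothesis of the omitting types theorem. Let $\exists x\,\psi(x,c)$ be consistent with $\mathcal T$, where $\psi$ has parameters in $\mathfrak M$. If $\exists x(\psi\wedge\neg\mathsf U(x))$ is consistent with $\mathcal T$, we are done. Otherwise $\exists x(\mathsf U(x)\wedge\psi(x,c))$ is consistent with $\mathcal T$, so \eqref{eq:dense} holds for $\vartheta(z)=\exists u\in\mathsf U\,\psi(u,z)$. Suppose that $\psi(u,c)$ is inconsistent with $\mathcal T$ for every $u\in\mathsf U^{\mathfrak M}$. By the claim, for every $u\in\mathsf U^{\mathfrak M}$ there is $z_0\in\mathsf Z^{\mathfrak M}$ with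
\[
\mathfrak M\models\varphi(u,z_0),\qquad\text{where }\varphi(u,z_0)=\forall z\in\mathsf Z\,(z\le z_0\to\neg\psi(u,z)).
\]
The bound $z_0$ depends on $u$, and $S_2$ removes this dependence: it gives $z'\in\mathsf Z^{\mathfrak M}$ such that for each $u$ there is $z_0$ with $z'\le z_0$ and $\varphi(u,z_0)$. Then $\neg\psi(u,z)$ holds for all $u\in\mathsf U^{\mathfrak M}$ and all $z\le z'$ in $\mathsf Z^{\mathfrak M}$, which contradicts \eqref{eq:dense} at $z'$. Hence $\psi(u,c)$ is consistent with $\mathcal T$ for some $u\in\mathsf U^{\mathfrak M}$, and so is $\exists x(\psi\wedge x=u)$, as required. A countable model of $\mathcal T$ omitting $\Sigma$ is the desired $\mathfrak M'$, with $z^*$ the value of $c$.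
\end{proof}

\begin{lemma}\label{lem:ext}
Every countable model $\mathfrak M$ of $S$ has an elementary extension that is a model on a frame in $\mathcal D$.
\end{lemma}

\begin{proof}
If $\mathsf Z^{\mathfrak M}=\emptyset$, then (D2) holds because $\mathfrak M$ is countable and (D3) is vacuous; take $\mathfrak M$ itself. Otherwise build an elementary chain $(\mathfrak M_\beta)_{\beta<\omega_1}$ of countable models with $\mathfrak M_0=\mathfrak M$. At successor steps apply Lemma~\ref{lem:step}, obtaining $z^*_\beta\in\mathfrak M_{\beta+1}$; at limits take unions, recalling that the union of an elementary chain is an elementary extension of each member. Let $\mathfrak N$ be the union of the chain. Then $\mathsf U^{\mathfrak N}=\mathsf U^{\mathfrak M}$ is countable. A countable nonempty $Y\subseteq\mathsf Z^{\mathfrak N}$ is contained in $\mathsf Z^{\mathfrak M_\beta}$ for some $\beta<\omega_1$, since a countable set of countable ordinals is bounded in $\omega_1$. For $z\in Y$ the relation $z^*_\beta\le z$ holds in $\mathfrak M_{\beta+1}$, hence in $\mathfrak N$. So (D3) holds.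
\end{proof}

\begin{proposition}\label{prop:L}
A monomodal formula $A$ with free variables $\bar x$ is in $L$ if and only if $S$ proves $\forall v\notin\mathsf I\ \forall\bar x\in\mathsf I\ \mathrm{ST}_v(A)$. The logic $L$ is recursively enumerable and strongly Kripke complete.
\end{proposition}

\begin{proof}
If $S$ proves the sentence, it holds in all models on frames in $\mathcal D$, so $A\in L$. If not, it fails in a countable model of $S$, hence in an elementary extension given by Lemma~\ref{lem:ext}, and $A\notin L$. The axioms of $S$ form a recursive set and the translation is computable, so $L$ is recursively enumerable.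

Let $\Gamma$ be $L$-consistent, and take constants $e$ and $c_j$ as in Lemma~\ref{lem:compact}. Each finite subset of $\Gamma$ is satisfiable on a frame in $\mathcal D$, so the countable theory consisting of $S$, $\neg\mathsf I(e)$, the $\mathsf I(c_j)$ and the $\mathrm{ST}_e(A)$ for $A\in\Gamma$ is finitely satisfiable and has a countable model. Apply Lemma~\ref{lem:ext} to its reduct to the language of $S$. In the extension, $\Gamma$ is still true at the value of $e$ under the values of the $c_j$, and the frame lies in $\mathcal D$, so it validates $L$.
\end{proof}

\subsection{A formula with no frame}

We now use $\alpha$ to compare two sets of individuals. One set is labeled by dead ends; the other consists of individuals each of which is secured somewhere, but not all in one place. A surjection from the first set onto the second would transport the labels and contradict $\alpha$. Since equality may be absent, a binary letter $E$ takes its place, and we count $E$-classes. Let $X_1,X_2,N_1,N_2,Q_1,Q_2$ be unary letters different from $N$ and $P$. For $i\in\{1,2\}$ and $j=3-i$ let $\Phi_i$ be the conjunction of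
\begin{enumerate}
\item[(1)] $\forall x\,\big(X_i(x)\to\Diamond_i(\Box_i\bot\wedge N_i(x))\big)$,
\item[(2)] $\forall x\forall y\,\big(X_i(x)\wedge X_i(y)\wedge\Diamond_i(\Box_i\bot\wedge N_i(x)\wedge N_i(y))\to E(x,y)\big)$,
\item[(3)] $\forall y\,\Diamond_i(\Diamond_i\top\wedge\Box_iQ_i(y))$,
\item[(4)] $\neg\Diamond_i(\Diamond_i\top\wedge\forall y\,\Box_iQ_i(y))$,
\item[(5)] $\forall y\,\big(\neg X_j(y)\to\Box_i\Box_iQ_i(y)\big)$,
\item[(6)] $\forall x\forall y\,\big(X_j(x)\wedge X_j(y)\wedge E(x,y)\to\Box_i\Box_i(Q_i(x)\leftrightarrow Q_i(y))\big)$.
\end{enumerate}
Clauses (1) and (2) say that the elements of $X_i$ have labels and that no label is shared by two $E$-classes. Clauses (3) and (4) say that each individual is secured for $Q_i$ but no world secures all. Clauses (5) and (6) say that the failure is due to $X_j$ and depends only on $E$-classes. Let $\varepsilon$ be the nonmodal sentence saying that $E$ is an equivalence relation, and let $\Phi=\varepsilon\wedge\Phi_1\wedge\Phi_2$.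

\begin{example}\label{ex:omega}
The formula $\varepsilon\wedge\Phi_1$ alone is satisfiable on a frame in $\mathcal D$. Let $D=\{a_n:n<\omega\}\sqcup\{b_\xi:\xi<\omega_1\}$, $U=\{u_n:n<\omega\}$, $Z=\{z_\xi:\xi<\omega_1\}$, $T=\{t_\eta:\eta<\omega_1\}$, and let $z_\xi Rt_\eta$ if and only if $\xi<\eta$. Condition (D3) holds because countable sets of countable ordinals are bounded. At $w$ let $X_1$ consist of the $a_n$ and $X_2$ of the $b_\xi$, and let $E$ be the identity; let $N_1=\{a_n\}$ at $u_n$, and $Q_1=\{a_n:n<\omega\}\cup\{b_\xi:\xi<\eta\}$ at $t_\eta$. Then $u_n$ labels exactly $a_n$, which gives (1) and (2); every $z_\xi$ secures all $a_n$ and $b_\xi$, which gives (3) and (5); $z_\xi$ does not secure $b_{\xi+1}$, which fails $Q_1$ at $t_{\xi+1}$, and this gives (4); and (6) holds because $E$ is the identity. Here $X_1$ has countably many classes and $X_2$ has uncountably many. Only classes matter: all six clauses survive if we add to $X_1$ any number of new individuals that are $E$-equivalent to $a_0$, in $N_1$ at $u_0$, and in $Q_1$ at every $t_\eta$.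
\end{example}

A frame validating $L$ need not lie in $\mathcal D$, so we cannot argue with countability. The validity of $\mathrm{BF}$ and $\alpha$ is enough. If $\varepsilon$ holds at $w$, we write $X_1,X_2,E$ also for the extensions of these letters at $w$, and $X_i/E$ for the set of classes of the restriction of $E$ to $X_i$.

\begin{lemma}\label{lem:nosurj}
Let $(W,R_i,D)$ validate $\mathrm{BF}$ and $\alpha$, let $\varepsilon\wedge\Phi_i$ be true at $w$ in a model on this frame, and let $j=3-i$. Then $X_j\ne\emptyset$, and there is no surjection $X_i/E\to X_j/E$.
\end{lemma}

\begin{proof}
First, $sR_is'$ implies $D_s=D_{s'}$. Otherwise take $d\in D_{s'}\setminus D_s$, so that $s\neq s'$, and interpret $P$ as $D_{s'}\setminus\{d\}$ at $s'$ and as the whole domain at all other worlds. Then $\forall x\Box_iP(x)$ holds at $s$, because $x$ ranges over $D_s$, which does not contain $d$, while $\forall xP(x)$ fails at $s'$; so $\mathrm{BF}$ fails at $s$. Thus all worlds reachable from $w$ have the domain $D_w$.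

If $X_j=\emptyset$, then (5) gives $\Box_i\Box_iQ_i(y)$ for all $y\in D_w$, and (3) gives a world $z\in R_i(w)$ with $R_i(z)\neq\emptyset$. This $z$ satisfies $\Diamond_i\top\wedge\forall y\,\Box_iQ_i(y)$, against (4).

Suppose that $\bar h\colon X_i/E\to X_j/E$ is surjective. Then $X_i\neq\emptyset$; fix $a_0\in X_i$. Choose a representative in $X_j$ of each class in $X_j/E$. For $x\in D_w$ let $r(x)=x$ if $x\in X_i$ and $r(x)=a_0$ otherwise, and let $h(x)\in X_j$ be the representative of the class that $\bar h$ assigns to the class of $r(x)$. The map $r$ is needed because $\alpha$ quantifies over the whole domain. Define a new interpretation: at a world $s$ reachable from $w$, let $N$ hold of $x$ if $N_i$ holds of $r(x)$ at $s$, and let $P$ hold of $x$ if $Q_i$ holds of $h(x)$ at $s$; elsewhere let both be empty. At $w$, $H_1$ holds by (1), since $r(x)\in X_i$. For $H_2$, if $x$ and $y$ have a common label, then (2) gives $E(r(x),r(y))$, so $h(x)=h(y)$, and $P(x)\leftrightarrow P(y)$ holds everywhere. $H_3$ holds by (3) applied to $h(x)$. Since the frame validates $\alpha$, there is $z\in R_i(w)$ with $R_i(z)\ne\emptyset$ such that $Q_i$ holds of $h(x)$ throughout $R_i(z)$, for all $x\in D_w$. If $y\in X_j$, surjectivity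 gives $x\in X_i$ with $E(h(x),y)$, and (6) shows that $Q_i$ holds of $y$ throughout $R_i(z)$. If $y\notin X_j$, the same follows from (5). This contradicts (4).
\end{proof}

\begin{corollary}\label{cor:noframe}
Every frame validating $L*L$ validates $\neg\Phi$.
\end{corollary}

\begin{proof}
Both reducts validate $\mathrm{BF}$ and $\alpha$ by Corollary~\ref{cor:log} and Lemma~\ref{lem:alpha}. If $\Phi$ is true at $w$, Lemma~\ref{lem:nosurj} for $i=1$ and $i=2$ shows that $X_1/E$ and $X_2/E$ are nonempty and that neither maps onto the other. But of two nonempty sets one injects into the other, and an injection from a nonempty set has a left inverse, which is a surjection.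
\end{proof}

\subsection{A countable model of $\Phi$}

Proposition~\ref{prop:L} tells us that $L$ is true in every model of $S$, including countable ones. So we replace both $\omega$ and $\omega_1$ in Example~\ref{ex:omega} by one countable order and put two mirror images of the example side by side. We choose $\mathbb Q$ because it has many automorphisms, and these will give $S_2$.

Let $F$ have the constant domain $D=\{a_q:q\in\mathbb Q\}\sqcup\{b_q:q\in\mathbb Q\}$ and the worlds $w$ and $u^i_q,z^i_q,t^i_q$ for $i=1,2$ and $q\in\mathbb Q$. Let $wR_iu^i_q$ and $wR_iz^i_q$ for all $q$, let $z^i_qR_it^i_s$ if and only if $q<s$, and let there be no other edges. Let $M=(F,I^0)$, where $I^0$ is given by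
\[
\begin{array}{ll}
\text{at }w: & X_1=\{a_q:q\in\mathbb Q\},\quad X_2=\{b_q:q\in\mathbb Q\},\quad E=\text{identity};\\
\text{at }u^1_q: & N_1=\{a_q\};\\
\text{at }u^2_q: & N_2=\{b_q\};\\
\text{at }t^1_s: & Q_1=\{a_q:q\in\mathbb Q\}\cup\{b_q:q<s\};\\
\text{at }t^2_s: & Q_2=\{b_q:q\in\mathbb Q\}\cup\{a_q:q<s\};
\end{array}
\]
and is empty otherwise. Exchanging $a$ with $b$ and the index $1$ with $2$ maps the construction to itself, so it suffices to treat $i=1$ in what follows.

The formula $\Phi$ is true at $w$ in $M$. The $R_1$-successors of $w$ that are dead ends are the $u^1_q$, and $u^1_q$ labels exactly $a_q$; this gives (1) and (2). Every $a_q$ is in $Q_1$ at every $t^1_s$, which gives (5) and (3) for $a_q$. The world $z^1_q$ secures $b_q$, since its successors $t^1_s$ have $q<s$. For (4), $b_{q+2}$ is not in $Q_1$ at $t^1_{q+1}\in R_1(z^1_q)$. Finally $\varepsilon$ and (6) hold because $E$ is the identity.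

An \emph{automorphism} of $M$ is a permutation $\pi$ of $W\sqcup D$ that maps $W$ onto $W$, preserves $R_1$ and $R_2$ in both directions, and satisfies $\bar d\in I^0_v(P)\Leftrightarrow\pi\bar d\in I^0_{\pi v}(P)$ for all $P,v,\bar d$. A finite set $C\subseteq D$ \emph{supports} the letter $P$ in an interpretation $J$ if $\bar d\in J_v(P)\Leftrightarrow\pi\bar d\in J_{\pi v}(P)$ for all $v,\bar d$ and all automorphisms $\pi$ of $M$ fixing $C$ pointwise. Let $\mathcal J$ be the set of interpretations on $F$ in which every letter has a finite support. It contains $I^0$, with empty supports.

\begin{lemma}\label{lem:support}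
$\mathcal J$ is definably closed.
\end{lemma}

\begin{proof}
Let $J\in\mathcal J$, an assignment $g$ and a substitution $\sigma$ be given. The domain is constant, so \eqref{eq:def} defines $J'_v(P)$ at all worlds $v$. Fix $P$, and let $C$ be the union of supports of the letters in $B_P$ and of the values of $g$ at the parameters of $B_P$. If $\pi$ fixes $C$ pointwise, it is an isomorphism of $(F,J)$ with itself as far as the letters of $B_P$ and $=$ are concerned, so $B_P$ has the same value at $v$ under $g[\bar x\mapsto\bar d]$ and at $\pi v$ under $\pi\circ g[\bar x\mapsto\bar d]$. The latter assignment agrees with $g[\bar x\mapsto\pi\bar d]$ on the free variables of $B_P$. So $C$ supports $P$ in $J'$.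
\end{proof}

For an order automorphism $f$ of $\mathbb Q$ let $\pi_f$ send $b_n,z^1_n,t^1_n,u^2_n$ to $b_{f(n)},z^1_{f(n)},t^1_{f(n)},u^2_{f(n)}$ and fix $w$ and all $a_n,u^1_n,z^2_n,t^2_n$. It is an automorphism of $M$. The relations are preserved because $\pi_f$ permutes $R_1(w)$ and $R_2(w)$, and $q<s\Leftrightarrow f(q)<f(s)$. The sets $X_1,X_2,E$ at $w$ are invariant. The pairs $(u^1_q,a_q)$ of $N_1$ are fixed, and the pair $(u^2_q,b_q)$ of $N_2$ goes to $(u^2_{f(q)},b_{f(q)})$. The extension of $Q_1$ at $t^1_s$ is mapped onto $\{a_q:q\in\mathbb Q\}\cup\{b_n:n<f(s)\}$, its extension at $t^1_{f(s)}$. The world $t^2_s$ is fixed, and the extension of $Q_2$ there is invariant, since it contains all $b_q$. The point is that $\pi_f$ moves the worlds $z^1_n$ while fixing the labels $u^1_n$.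

\begin{lemma}\label{lem:Ltrue}
$L*L\subseteq\Lambda(\mathcal J)$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:support} and~\ref{lem:closed}, $\Lambda(\mathcal J)$ is a bimodal logic, so by symmetry it suffices to show that each $G\in L$, read in $\Box_1$, is true throughout $(F,J)$ for each $J\in\mathcal J$. Let $W_1=\{w\}\cup\{u^1_q,z^1_q,t^1_q:q\in\mathbb Q\}$. A world $s\notin W_1$ is an $R_1$-dead end and $(\{s\},\emptyset,D)\in\mathcal D$, so $G$ is true at $s$. The set $W_1$ is closed under $R_1$. Let $\mathfrak M$ be the structure of the model $(W_1,R_1,D,J)$ with $\mathsf U,\mathsf Z,\mathsf T$ interpreted as the sets of the $u^1_q$, the $z^1_q$ and the $t^1_q$. By Proposition~\ref{prop:L} it suffices to show that $\mathfrak M\models S$.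

The axioms $S_0$ hold by construction. Since $R_1(z^1_q)=\{t^1_s:s>q\}$, we have $z^1_{q'}\le z^1_q$ if and only if $q'\ge q$, so $S_1$ holds. For $S_2$, let $\varphi(u,z,\bar p)$ and parameters $\bar p$ in $\mathfrak M$ be given with $\mathfrak M\models\forall u\in\mathsf U\,\exists z\in\mathsf Z\,\varphi$. We must bound the indices of suitable witnesses from above, uniformly in $u$. Let $C$ be the union of finite supports of the letters $P$ for which $\hat P$ occurs in $\varphi$. Choose rationals $m_0<m$ such that $n\le m_0$ whenever $b_n$, $z^1_n$ or $t^1_n$ lies in $C$ or among $\bar p$, and put $z'=z^1_m$. Let $u\in\mathsf U^{\mathfrak M}$ and $\mathfrak M\models\varphi(u,z^1_q,\bar p)$. If $q\le m$, then $z'\le z^1_q$, and $z^1_q$ is the required witness. If $q>m$, let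
\[
f(n)=n\ \ (n\le m_0),\qquad f(n)=m_0+(n-m_0)\,\frac{m-m_0}{q-m_0}\ \ (n>m_0).
\]
This is an order automorphism of $\mathbb Q$ with $f(q)=m$. The map $\pi_f$ fixes $C$ pointwise and maps $W_1$, $\mathsf U^{\mathfrak M}$, $\mathsf Z^{\mathfrak M}$, $\mathsf T^{\mathfrak M}$ and $D$ onto themselves, so its restriction to $W_1\sqcup D$ is an automorphism of the reduct of $\mathfrak M$ to the symbols in $\varphi$. It fixes $\bar p$ and $u$ and sends $z^1_q$ to $z^1_m$. Hence $\mathfrak M\models\varphi(u,z^1_m,\bar p)$, and $z'\le z^1_m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
The logic $L=\mathrm{Log}(\mathcal D)$ contains $\mathrm{BF}$ and $\Box\Box\Box\bot$, and it is recursively enumerable and strongly Kripke complete by Proposition~\ref{prop:L}. By Corollary~\ref{cor:noframe}, $\neg\Phi$ is validated by all frames validating $L*L$. Since $I^0\in\mathcal J$ and $\Phi$ is true at $w$ in $M$, we have $\neg\Phi\notin\Lambda(\mathcal J)$, so $\neg\Phi\notin L*L$ by Lemma~\ref{lem:Ltrue}.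
\end{proof}

\begin{remark}
One can see which interpretation is missing from $\mathcal J$. The bijection $a_q\mapsto b_q$, fed into the proof of Lemma~\ref{lem:nosurj}, refutes $\alpha$ on $(W,R_1,D)$ by an interpretation in which $P$ holds of $a_q$ at $t^1_s$ exactly when $q<s$. This $P$ has no finite support: for any finite $C\subseteq D$ some $\pi_f$ fixes $C$ pointwise and has $f(s)<s$ for some $s$, and then for $f(s)<q<s$ the individual $a_q=\pi_fa_q$ is in $P$ at $t^1_s$ but not at $\pi_ft^1_s$.
\end{remark}

\begin{remark}
In the language with equality, $L$ is strongly complete but is not the logic of any $\Delta$-elementary class of frames, since otherwise Theorem~\ref{thm:positive} would make $L*L$ complete.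
\end{remark}

\begin{thebibliography}{9}

\bibitem{CK}
Chang and Keisler, \emph{Model Theory}.

\bibitem{fusions}
\emph{Fusions of canonical predicate modal logics are canonical},
\texttt{https://dshkatov.github.io/aiml2024\_fusions.pdf}.

\end{thebibliography}
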